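\title{Automorphism towers of height $\kappa^+$}

\begin{abstract}
The automorphism tower of a centerless group $G$ is obtained by iterating the operation $G\mapsto\operatorname{Aut}(G)$ and taking unions at limit stages; its height is the first stage at which nothing new appears. We prove in ZFC that for every infinite cardinal $\kappa$ there is a centerless group of cardinality $\kappa$ whose automorphism tower has height exactly $\kappa^+$. The case $\kappa=\aleph_\omega$ confirms a conjecture on the consistency of such a tower with $2^{\aleph_n}=\aleph_{n+1}$ for all $n$. The tower is computed as a tower of normalizers in a wreath product, and its growth is governed by an iterated fixed-point series of the free group $F$ of rank $\kappa$ acting on $\mathbb F_2^F$.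
\end{abstract}

\section{Introduction}

A group $G$ is \emph{centerless} if its center is trivial. For $g\in G$ let $i_g$ be the inner automorphism $x\mapsto gxg^{-1}$. If $G$ is centerless, then $g\mapsto i_g$ is an isomorphism of $G$ onto the group $\operatorname{Inn}(G)$ of inner automorphisms, and we identify $G$ with $\operatorname{Inn}(G)$ by means of it. The formula $\varphi\, i_g\,\varphi^{-1}=i_{\varphi(g)}$ for $\varphi\in\operatorname{Aut}(G)$ shows that $G$ is normal in $\operatorname{Aut}(G)$, and that an automorphism commuting with every $i_g$ fixes every $g$. In particular $\operatorname{Aut}(G)$ is again centerless, and the passage from $G$ to $\operatorname{Aut}(G)$ can be repeated. The \emph{automorphism tower} of a centerless group $G$ is the chain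
\[
G=G_0\trianglelefteq G_1\trianglelefteq G_2\trianglelefteq\cdots\trianglelefteq G_\alpha\trianglelefteq G_{\alpha+1}\trianglelefteq\cdots
\]
of centerless groups, indexed by the ordinals, with $G_{\alpha+1}=\operatorname{Aut}(G_\alpha)$ for every $\alpha$ and $G_\delta=\bigcup_{\beta<\delta}G_\beta$ for every limit ordinal $\delta$. The equation $G_{\alpha+1}=G_\alpha$ says that every automorphism of $G_\alpha$ is inner; once it holds, the tower is constant from $\alpha$ on, and we say that it \emph{terminates}. It is known that the automorphism tower of every centerless group terminates. The \emph{height} $\tau(G)$ is the least ordinal $\alpha$ with $G_{\alpha+1}=G_\alpha$.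

The height measures how many times outer automorphisms must be adjoined before none are left. For example $\tau(\operatorname{Sym}(3))=0$: an automorphism permutes the three transpositions, which generate the group, so there are at most six automorphisms and all are inner. We shall see that $\tau(\operatorname{Alt}(5))=1$ (Section~\ref{sec:ambient}) and that the infinite dihedral group has height greater than $\omega$ (Example~\ref{ex:dihedral}).

How large can $\tau(G)$ be in terms of $\kappa=|G|$, for infinite $\kappa$? Suppose that all terms of the tower lie in one group of cardinality $\kappa$. Choosing an element of $G_{\alpha+1}\setminus G_\alpha$ for each $\alpha<\tau(G)$ gives an injection of $\tau(G)$ into that group, so $\tau(G)<\kappa^+$. A tower of height $\kappa^+$ therefore cannot be laid out in advance inside a group no larger than $G$. It has to grow into a larger group, and a group with only $\kappa$ elements has to steer $\kappa^+$ successive steps. The room available is measured by $|\operatorname{Aut}(G)|\le 2^\kappa$, so one might guess that the existence of such a tower depends on cardinal arithmetic and on the model of set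 theory in which one works. The following conjecture, which is Conjecture~7.1.7 of \cite{tower}, asks for a consistency result at the singular cardinal $\aleph_\omega$.

\begin{quote}
\textbf{Conjecture.} It is consistent with ZFC that
\begin{enumerate}
\item[(a)] $2^{\aleph_n}=\aleph_{n+1}$ for all $n\in\omega$, and
\item[(b)] there is a centerless group $G$ of cardinality $\aleph_\omega$ with $\tau(G)\ge\aleph_{\omega+1}$.
\end{enumerate}
\end{quote}

The conjecture is true, and cardinal arithmetic plays no part in it.

\begin{theorem}\label{thm:main}
\textup{(ZFC)} For every infinite cardinal $\kappa$ there is a centerless group $G$ with $|G|=\kappa$ and $\tau(G)=\kappa^+$.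
\end{theorem}

Thus clause (b) holds in every model of ZFC, whatever the values of $2^{\aleph_n}$ and $2^{\aleph_\omega}$, with height exactly $\aleph_{\omega+1}$. The theorem covers regular and singular $\kappa$ alike; for $\kappa=\aleph_0$ it gives a countable centerless group whose tower has height exactly $\omega_1$.

\begin{corollary}\label{cor:conj}
If ZFC is consistent, then so is ZFC together with \textup{(a)} and \textup{(b)}.
\end{corollary}

\begin{proof}
By G\"odel, if ZFC is consistent then so is ZFC together with the generalized continuum hypothesis, the statement that $2^\lambda=\lambda^+$ for every infinite cardinal $\lambda$. In a model of this theory (a) holds, and (b) holds by Theorem~\ref{thm:main} with $\kappa=\aleph_\omega$.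
\end{proof}

The proof of Theorem~\ref{thm:main} is self-contained apart from four textbook facts, recalled where they are used: the simplicity of $\operatorname{Alt}(5)$, the description of its automorphisms, the uniqueness of reduced words in free groups, and the regularity of $\kappa^+$. Section~\ref{sec:model} isolates, in the tower of the infinite dihedral group, a series of submodules that drives the growth of a tower. Section~\ref{sec:series} exhibits such a series of length $\kappa^+$. The remaining sections build a group whose tower follows this series and nothing else: Section~\ref{sec:ambient} provides an ambient group in which automorphism groups are normalizers, Section~\ref{sec:boolean} constructs a combinatorial device that removes unwanted normalizing elements, and Section~\ref{sec:tower} defines $G$ and computes its tower.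

\section{The infinite dihedral group and the fixed-point series}\label{sec:model}

\begin{example}\label{ex:dihedral}
Let $\operatorname{Aff}(\mathbb Q)$ be the group of maps $x\mapsto rx+b$ with $r,b\in\mathbb Q$ and $r\ne0$. For a nonzero subgroup $C$ of $(\mathbb Q,+)$ let $\Delta(C)$ consist of the translations $x\mapsto x+c$ and the reflections $x\mapsto c-x$ with $c\in C$. The group $\Delta(\mathbb Z)$ is the infinite dihedral group.

Conjugation by $g\colon x\mapsto rx+b$ sends the translation by $c$ to the translation by $rc$, and the reflection $x\mapsto c-x$ to $x\mapsto rc+2b-x$. Hence $g$ centralizes $\Delta(C)$ only if $r=1$ and $b=0$, and $g$ normalizes $\Delta(C)$ if and only if $rC=C$ and $2b\in C$. Every automorphism $\varphi$ of $\Delta(C)$ arises from such a $g$. Indeed, the nontrivial translations are the elements of infinite order, so $\varphi$ induces an automorphism of $C$. Any two nonzero $c,c'\in C$ satisfy $mc=nc'$ for some nonzero integers $m,n$; then $m\varphi(c)=n\varphi(c')$, so $\varphi(c)/c=\varphi(c')/c'$, and $\varphi$ acts on $C$ as multiplication by a rational $r$. The reflection $\rho\colon x\mapsto -x$ is sent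 to a reflection $x\mapsto c_0-x$. Now $\varphi$ agrees with conjugation by $x\mapsto rx+c_0/2$ on $\rho$ and on the translations, and these generate $\Delta(C)$.

So $\Delta(C)$ is centerless and $\operatorname{Aut}(\Delta(C))$ is its normalizer in $\operatorname{Aff}(\mathbb Q)$. For $C=2^{-n}\mathbb Z$ the condition $rC=C$ means $r=\pm1$, and the normalizer is $\Delta(2^{-n-1}\mathbb Z)$. The tower of $G=\Delta(\mathbb Z)$ therefore begins
\[
G_n=\Delta(2^{-n}\mathbb Z)\quad(n<\omega),\qquad G_\omega=\Delta(\mathbb Z[\tfrac12]).
\]
At stage $\omega$ no new translation appears, because $2b\in\mathbb Z[\frac12]$ implies $b\in\mathbb Z[\frac12]$. But the map $x\mapsto 2x$ normalizes $G_\omega$ and does not belong to it, so $\tau(G)>\omega$.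
\end{example}

The example has three features. The automorphism groups are normalizers in a fixed ambient group. The translations grow by a simple rule: the translation by $b$ normalizes $\Delta(C)$ if and only if $\gamma b-b\in C$ for both $\gamma\in\{\pm1\}$. And at some stage a stray automorphism, $x\mapsto 2x$, appears that this rule does not predict. We shall keep the first feature through the whole tower, make the second last for $\kappa^+$ steps, and exclude the third. The rule makes sense for any group acting on an abelian group.

\begin{definition}\label{def:series}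
Let $\Gamma$ be a group and $A$ a $\Gamma$-module, that is, an abelian group on which $\Gamma$ acts by automorphisms, written $(\gamma,a)\mapsto\gamma\cdot a$. Let $A_0$ be a submodule. The \emph{fixed-point series} over $A_0$ is defined by
\[
A_{\alpha+1}=\{a\in A:\ \gamma\cdot a-a\in A_\alpha\text{ for all }\gamma\in\Gamma\},\qquad A_\delta=\bigcup_{\beta<\delta}A_\beta\quad(\delta\text{ limit}).
\]
Its \emph{length} is the least $\alpha$ with $A_{\alpha+1}=A_\alpha$.
\end{definition}

In other words, $A_{\alpha+1}/A_\alpha$ is the set of fixed points of $\Gamma$ on $A/A_\alpha$. In Example~\ref{ex:dihedral} we have $\Gamma=\{\pm1\}$, $A=\mathbb Q$, $A_n=2^{-n}\mathbb Z$, and the length is $\omega$. Recall that an infinite cardinal $\mu$ is \emph{regular} if every set of fewer than $\mu$ ordinals below $\mu$ is bounded below $\mu$; the cardinals $\omega$ and $\kappa^+$, for infinite $\kappa$, are regular.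

\begin{lemma}\label{lem:series}
Let $\Gamma$, $A$, $A_0$ be as in Definition~\ref{def:series}, and let $X$ generate $\Gamma$.
\begin{enumerate}
\item[(a)] Each $A_\alpha$ is a submodule, and $A_\beta\subseteq A_\alpha$ for $\beta<\alpha$.
\item[(b)] $a\in A_{\alpha+1}$ if and only if $x\cdot a-a\in A_\alpha$ for all $x\in X$.
\item[(c)] If $\mu$ is an infinite regular cardinal and $|X|<\mu$, then $A_{\mu+1}=A_\mu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $\alpha$. Let $A_\alpha$ be a submodule. Then $A_{\alpha+1}$ is a subgroup because each map $a\mapsto\gamma\cdot a-a$ is additive; it is invariant under $k\in\Gamma$ because $\gamma\cdot(k\cdot a)-k\cdot a=k\cdot\bigl((k^{-1}\gamma k)\cdot a-a\bigr)$; and it contains $A_\alpha$ because $\gamma\cdot a-a\in A_\alpha$ for $a\in A_\alpha$. At a limit stage we take the union of a chain of submodules.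

(b) For fixed $a$, the set $\{\gamma\in\Gamma:\gamma\cdot a-a\in A_\alpha\}$ is the stabilizer of the coset $a+A_\alpha$ in the action of $\Gamma$ on $A/A_\alpha$. It is a subgroup, so it equals $\Gamma$ as soon as it contains $X$.

(c) Let $a\in A_{\mu+1}$. Since $\mu$ is a limit ordinal, for each $x\in X$ there is $\beta_x<\mu$ with $x\cdot a-a\in A_{\beta_x}$. By regularity the $\beta_x$ have an upper bound $\beta<\mu$. By (a) and (b), $a\in A_{\beta+1}\subseteq A_\mu$.
\end{proof}

Part (c) with $\mu=\omega$ explains why the translations in Example~\ref{ex:dihedral} stop growing at stage $\omega$: a finitely generated group has no fixed-point series longer than $\omega$. With $\mu=\kappa^+$ it shows that a group with $\kappa$ generators has none longer than $\kappa^+$. The next section attains this bound.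

\section{A fixed-point series of length $\kappa^+$}\label{sec:series}

For a group $\Gamma$, the abelian group $\mathbb F_2^\Gamma$ of all functions $\Gamma\to\mathbb F_2$ is a $\Gamma$-module under $(h\cdot a)(x)=a(h^{-1}x)$, and the finitely supported functions form a submodule. We begin with the free group of rank one.

\begin{example}\label{ex:Z}
Let $\Gamma=\mathbb Z$ with generator $h$, let $A=\mathbb F_2^{\mathbb Z}$, and let $A_0$ be the finitely supported functions. Then $(h\cdot a-a)(x)=a(x-1)-a(x)$, and by Lemma~\ref{lem:series}(b) a sequence lies in $A_{n+1}$ if and only if its difference sequence lies in $A_n$. Thus $A_1$ consists of the sequences that are eventually constant in each direction, and the constant sequence $1$ lies in $A_1\setminus A_0$. Every sequence $b$ is a difference sequence: put $a(0)=0$ and solve $a(x-1)-a(x)=b(x)$ step by step to the right and to the left. If $b\in A_{n+1}\setminus A_n$, then $a\in A_{n+2}\setminus A_{n+1}$. Starting from $b=1$ we obtain the sequence with period $0,1$ in $A_2\setminus A_1$, from this the sequence with period $0,1,1,0$ in $A_3\setminus A_2$, and so on. The series grows at every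 finite stage, and by Lemma~\ref{lem:series}(c) its length is exactly $\omega$.
\end{example}

Summation takes care of successor stages. To pass the limit stage $\omega$ we need an element whose differences all lie in $A_\omega$ but do not all lie in any one $A_n$. This calls for infinitely many generators $h_i$, and for the freedom to prescribe the differences $h_i\cdot a-a=b_i$ independently of each other. Relations among the generators obstruct this: if $h_1$ and $h_2$ commute, then $h_2\cdot b_1-b_1=h_1\cdot b_2-b_2$ is forced. We therefore take a group without relations.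

For the rest of the paper $\kappa$ is a fixed infinite cardinal and $F$ is the free group on $\{h_i:i<\kappa\}$, so $|F|=\kappa$. Each element of $F$ is represented by a unique \emph{reduced word}, a word in the letters $h_i^{\pm1}$ in which no letter is next to its inverse. Equivalently, it has a unique expression $h_{i_1}^{n_1}\cdots h_{i_r}^{n_r}$ with all $n_s\neq0$ and $i_s\ne i_{s+1}$; the factors $h_{i_s}^{n_s}$ are its \emph{syllables}. Let $A=\mathbb F_2^F$, let $A_0$ be the submodule of finitely supported functions, and let $(A_\alpha)$ be the fixed-point series of $F$ over $A_0$.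

The equation $h_i\cdot a-a=b_i$ prescribes, for each $x\in F$, the change of $a$ between the points $x$ and $h_i^{-1}x$. If we join these pairs of points by edges, the uniqueness of reduced words says that we obtain a tree, and on a tree arbitrary changes along the edges can be summed outward from a root.

\begin{lemma}\label{lem:integrate}
For every family $(b_i)_{i<\kappa}$ in $A$ there is $a\in A$ with $h_i\cdot a-a=b_i$ for all $i<\kappa$.
\end{lemma}

\begin{proof}
Define $a(x)$ by recursion on the length of the reduced word of $x$. Put $a(1)=0$. If $x\neq1$, remove the first letter of its reduced word and call the remaining element $y$. Put $a(x)=a(y)-b_i(x)$ if $x=h_iy$, and $a(x)=a(y)+b_i(y)$ if $x=h_i^{-1}y$. We must check $a(h_i^{-1}x)-a(x)=b_i(x)$ for all $i$ and $x$. If the reduced word of $x$ begins with $h_i$, this is the first clause, with $y=h_i^{-1}x$. Otherwise the reduced word of $h_i^{-1}x$ is $h_i^{-1}$ followed by that of $x$, and the second clause applied to $h_i^{-1}x$ gives $a(h_i^{-1}x)=a(x)+b_i(x)$.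
\end{proof}

\begin{proposition}\label{prop:length}
The series $(A_\alpha)$ has length $\kappa^+$: we have $A_\alpha\ne A_{\alpha+1}$ for all $\alpha<\kappa^+$, and $A_{\kappa^+}=A_{\kappa^++1}$.
\end{proposition}

\begin{proof}
The last equation is Lemma~\ref{lem:series}(c) with $X=\{h_i:i<\kappa\}$ and $\mu=\kappa^+$. Suppose that the first claim fails and let $\alpha<\kappa^+$ be least with $A_\alpha=A_{\alpha+1}$. The constant function $1$ is fixed by $F$ and has infinite support, so it lies in $A_1\setminus A_0$, and $\alpha>0$.

Suppose $\alpha=\beta+1$. By minimality there is $b\in A_{\beta+1}\setminus A_\beta$, and by Lemma~\ref{lem:integrate} there is $a$ with $h_i\cdot a-a=b$ for all $i$. By Lemma~\ref{lem:series}(b), $b\in A_\alpha$ gives $a\in A_{\alpha+1}$, while $b\notin A_\beta$ gives $a\notin A_{\beta+1}=A_\alpha$. This contradicts $A_\alpha=A_{\alpha+1}$.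

Suppose $\alpha$ is a limit ordinal. Since $0<\alpha<\kappa^+$, there is a surjection $i\mapsto\alpha_i$ from $\kappa$ onto $\alpha$; here we use that there are $\kappa$ generators. By minimality choose $b_i\in A_{\alpha_i+1}\setminus A_{\alpha_i}$, and by Lemma~\ref{lem:integrate} choose $a$ with $h_i\cdot a-a=b_i$ for all $i$. Each $b_i$ lies in $A_\alpha$, so $a\in A_{\alpha+1}=A_\alpha$, and hence $a\in A_\gamma$ for some $\gamma<\alpha$. As $A_\gamma$ is a submodule, $b_i=h_i\cdot a-a\in A_\gamma$ for every $i$. For an index $i$ with $\alpha_i=\gamma$ this contradicts the choice of $b_i$.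
\end{proof}

\section{Automorphism towers as normalizer towers}\label{sec:ambient}

We want a group whose tower follows the series $(A_\alpha)$. The first difficulty is that $\operatorname{Aut}(K)$ is an abstract object, and it must be computed for every term $K$ of a tower that we do not yet know. It becomes concrete if $K$ has a characteristic subgroup $S$ (one that is mapped onto itself by every automorphism of $K$) which is large enough to determine the automorphisms of $K$ and whose own automorphisms are known. We write $C_W(S)$ and $N_W(S)$ for the centralizer and the normalizer of $S$ in $W$.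

\begin{lemma}\label{lem:restrict}
Let $S\le K\le W$ be groups. Assume that $C_W(S)=1$, that every automorphism of $S$ is induced by conjugation by an element of $W$, and that $S$ is characteristic in $K$. Then $K$ is centerless, and the map sending $w$ to conjugation by $w$ is an isomorphism $N_W(K)\to\operatorname{Aut}(K)$ that extends the embedding $k\mapsto i_k$ of $K$.
\end{lemma}

\begin{proof}
The center of $K$ and the kernel of the map are both contained in $C_W(S)=1$. For surjectivity let $\varphi\in\operatorname{Aut}(K)$. Then $\varphi(S)=S$, so there is $w\in W$ with $\varphi(b)=wbw^{-1}$ for all $b\in S$. For $k\in K$ and $b\in S$ we have $kbk^{-1}\in S$, and therefore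
\[
\varphi(k)\,\varphi(b)\,\varphi(k)^{-1}=\varphi(kbk^{-1})=w\,kbk^{-1}\,w^{-1}=(wkw^{-1})\,\varphi(b)\,(wkw^{-1})^{-1}.
\]
As $b$ runs through $S$ so does $\varphi(b)$. Hence $(wkw^{-1})^{-1}\varphi(k)\in C_W(S)=1$, that is, $\varphi(k)=wkw^{-1}$ for all $k\in K$. Thus $wKw^{-1}=\varphi(K)=K$, and $\varphi$ is conjugation by $w$.
\end{proof}

Let $T=\operatorname{Sym}(5)$. The group $\operatorname{Alt}(5)$ is a nonabelian simple group, and conjugation gives an isomorphism $T\to\operatorname{Aut}(\operatorname{Alt}(5))$: every automorphism of $\operatorname{Alt}(5)$ is conjugation by an element of $T$, and $C_T(\operatorname{Alt}(5))=1$. As a first application, $\operatorname{Alt}(5)$ is the commutator subgroup of $T$ and so is characteristic in $T$; Lemma~\ref{lem:restrict} with $S=\operatorname{Alt}(5)$ and $K=W=T$ gives $\operatorname{Aut}(T)=T$, and $\tau(\operatorname{Alt}(5))=1$.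

The ambient group has to contain both $A=\mathbb F_2^F$ and $F$, acting on it by translation. This suggests placing one copy of $\operatorname{Alt}(5)$ at each point of $F$. Let $T^F$ be the group of all functions $F\to T$ under pointwise multiplication, and let
\[
W=T^F\rtimes\operatorname{Sym}(F),\qquad (\sigma f\sigma^{-1})(x)=f(\sigma^{-1}x)\quad(\sigma\in\operatorname{Sym}(F),\ f\in T^F).
\]
Every $w\in W$ is uniquely a product $w=s\sigma$ with $s\in T^F$ and $\sigma\in\operatorname{Sym}(F)$; the map $p\colon s\sigma\mapsto\sigma$ is a homomorphism $W\to\operatorname{Sym}(F)$ with kernel $T^F$; and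
\begin{equation}\label{eq:conj}
(wfw^{-1})(x)=s(x)\,f(\sigma^{-1}x)\,s(x)^{-1}\qquad(w=s\sigma,\ f\in T^F,\ x\in F).
\end{equation}
We regard $F$ as a subgroup of $\operatorname{Sym}(F)\le W$ by identifying $h$ with the left translation $\lambda_h\colon x\mapsto hx$. Let $T^{(F)}$ be the group of finitely supported functions in $T^F$, those with $f(x)=1$ for all but finitely many $x$. For $x\in F$ let $S_x\cong\operatorname{Alt}(5)$ be the group of $\operatorname{Alt}(5)$-valued functions supported on $\{x\}$, and let $S=\bigoplus_{x\in F}S_x$ be the group of finitely supported $\operatorname{Alt}(5)$-valued functions. By \eqref{eq:conj}, $T^{(F)}$ and $S$ are normal in $W$, and conjugation by $s\sigma$ maps $S_x$ onto $S_{\sigma(x)}$.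

\begin{lemma}\label{lem:socle}
\begin{enumerate}
\item[(a)] Every nontrivial normal subgroup of $S$ contains some $S_x$.
\item[(b)] $C_W(S)=1$, and every automorphism of $S$ is conjugation by an element of $W$.
\item[(c)] If $K\le W$ contains $S$ and $F$, then $S$ is characteristic in $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $1\ne N\trianglelefteq S$, and take $f\in N$ and $x\in F$ with $f(x)\neq1$. As $\operatorname{Alt}(5)$ is centerless, there is $b\in S_x$ with $[f,b]\ne1$. This commutator lies in $N\cap S_x$, since both groups are normal in $S$. So $N\cap S_x$ is a nontrivial normal subgroup of the simple group $S_x$, and $S_x\le N$.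

(b) If $s\sigma$ centralizes $S$, then $S_{\sigma(x)}=S_x$ for all $x$, so $\sigma=1$, and then $s(x)\in C_T(\operatorname{Alt}(5))=1$ for all $x$. By (a) and simplicity, the minimal normal subgroups of $S$ are exactly the $S_x$. An automorphism $\varphi$ of $S$ permutes them: $\varphi(S_x)=S_{\sigma(x)}$ for some $\sigma\in\operatorname{Sym}(F)$. The automorphism $b\mapsto\varphi(\sigma^{-1}b\sigma)$ of $S$ maps each $S_x$ onto itself, and acts on it as conjugation by some $s(x)\in T$. It is therefore conjugation by $s\in T^F$, and $\varphi$ is conjugation by $s\sigma$.

(c) Let $1\ne N\trianglelefteq K$. If $N\cap S=1$, then $[N,S]\le N\cap S=1$, so $N\le C_W(S)=1$, a contradiction. So $N\cap S$ is a nontrivial normal subgroup of $S$, and by (a) $N$ contains some $S_x$. Conjugation by $F\le K$ permutes the groups $S_y$ transitively, so $N$ contains all of them and $S\le N$. Thus $S$ is the smallest nontrivial normal subgroup of $K$, and every automorphism of $K$ preserves it.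
\end{proof}

For $G\le W$ the \emph{normalizer tower} of $G$ in $W$ is the increasing chain defined by $N_0=G$, $N_{\alpha+1}=N_W(N_\alpha)$, and $N_\delta=\bigcup_{\beta<\delta}N_\beta$ for limit $\delta$.

\begin{corollary}\label{cor:normtower}
Let $G\le W$ contain $S$ and $F$. Then $G$ is centerless, and $\tau(G)$ is the least $\alpha$ with $N_{\alpha+1}=N_\alpha$.
\end{corollary}

\begin{proof}
Every $N_\alpha$ contains $S$ and $F$, so Lemmas~\ref{lem:restrict} and~\ref{lem:socle} apply to $K=N_\alpha$. In particular $G$ is centerless. Let $(G_\alpha)$ be its automorphism tower. We define isomorphisms $\pi_\alpha\colon N_\alpha\to G_\alpha$, each extending the previous ones. Let $\pi_0$ be the identity and take unions at limits. Given $\pi_\alpha$, let $\pi_{\alpha+1}(w)\in\operatorname{Aut}(G_\alpha)$ be the map $g\mapsto\pi_\alpha(w\,\pi_\alpha^{-1}(g)\,w^{-1})$ for $w\in N_{\alpha+1}$. This is an isomorphism onto $G_{\alpha+1}$ by Lemma~\ref{lem:restrict}, and for $w\in N_\alpha$ it yields the inner automorphism induced by $\pi_\alpha(w)$, which is identified with $\pi_\alpha(w)$. Hence $G_{\alpha+1}=G_\alpha$ if and only if $N_{\alpha+1}=N_\alpha$.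
\end{proof}

\section{A rigid Boolean algebra on the free group}\label{sec:boolean}

Let $t=(4\;5)\in T$. We identify $\mathbb F_2$ with $\langle t\rangle$, and so $A$ with the group of $\langle t\rangle$-valued functions in $T^F$. By \eqref{eq:conj}, the action $h\cdot a$ is conjugation $hah^{-1}$ in $W$. A first candidate for $G$ is $T^{(F)}F$: it has cardinality $\kappa$, contains $S$ and $F$, and meets $A$ in $A_0$. But its normalizer contains two kinds of stray elements, in the role of the map $x\mapsto2x$ of Example~\ref{ex:dihedral}. Every constant function in $T^F$ commutes with $F$ and normalizes $T^{(F)}$. And every $\theta\in\operatorname{Aut}(F)$, viewed as a permutation of $F$, normalizes both factors, since $\theta\lambda_h\theta^{-1}=\lambda_{\theta(h)}$.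

Both kinds are removed in Section~\ref{sec:tower} by adding to the group certain functions in $T^F$ that serve as markers. Against the second kind, the markers record a family $\mathcal B$ of subsets of $F$, which every normalizing $\theta$ is then forced to preserve. The family must be small, to keep $|G|=\kappa$; it must be invariant under left translations, since $F\le G$; and it must be preserved by no nontrivial automorphism of $F$. Products of markers record Boolean combinations of sets, so $\mathcal B$ should be a \emph{Boolean algebra} of subsets of $F$: a family that contains $\emptyset$ and is closed under complements and finite unions.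

\begin{proposition}\label{prop:boolean}
There is a Boolean algebra $\mathcal B$ of subsets of $F$ such that
\begin{enumerate}
\item[(B1)] $|\mathcal B|=\kappa$;
\item[(B2)] every finite subset of $F$ is in $\mathcal B$;
\item[(B3)] $hX\in\mathcal B$ for all $h\in F$ and $X\in\mathcal B$;
\item[(B4)] if $\theta\in\operatorname{Aut}(F)$ and $\theta(X)\in\mathcal B$ for all $X\in\mathcal B$, then $\theta=1$.
\end{enumerate}
\end{proposition}

The algebra of finite and cofinite sets satisfies (B1)--(B3) and is preserved by every permutation of $F$, so the content lies in (B4). We want to recognize the generators $h_i$, and then tell them apart. To recognize $h_i$ we use the set $\{h_i^n:n\ge1\}$; positive exponents only are taken, in order to distinguish $h_i$ from $h_i^{-1}$. These sets and their translates are still permuted by each automorphism $h_i\mapsto h_{\pi(i)}$ with $\pi$ a permutation of $\kappa$. Now $\kappa$ is an ordinal, and an order-preserving bijection $\pi$ of an ordinal onto itself is the identity: if $i$ were least with $\pi(i)\ne i$, then $\pi(i)>i$, and the value $i$ would be taken neither below $i$, nor at $i$, nor above $i$.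 So it suffices to encode the order of the indices, by attaching a further set to each pair $i<j$ and none to the reversed pair.

A \emph{type} is either an index $i<\kappa$ or an ordered pair $(i,j)$ of distinct indices; it is \emph{admissible} unless it is a pair $(i,j)$ with $i>j$. Put
\[
R_i=\{h_i^n:n\ge1\},\qquad R_{(i,j)}=\{h_i^nh_j^n:n\ge1\}.
\]
The listed elements are distinct for distinct $n$, so these sets are infinite. A \emph{ray} is a set $qR_\xi$ with $q\in F$ and $\xi$ an admissible type. Let $\mathcal B$ be the Boolean algebra generated by the finite sets and the rays.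

To prove (B4) we need to know what is \emph{not} in $\mathcal B$, and for this we determine its members up to finite sets. Write $X\subseteq^*Y$ if $X\setminus Y$ is finite, and $X=^*Y$ if $X\subseteq^*Y$ and $Y\subseteq^*X$. The basic tool is that a left translation cancels in the quotient $y^{-1}y'$ of two points $y,y'$ of $qR_\xi$. For distinct $n,n'\ge1$ the quotient is the single syllable $h_i^{n'-n}$ if $\xi=i$, and if $\xi=(i,j)$ it is
\begin{equation}\label{eq:three}
(qh_i^nh_j^n)^{-1}\,qh_i^{n'}h_j^{n'}=h_j^{-n}\,h_i^{n'-n}\,h_j^{n'},
\end{equation}
which has three syllables.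

\begin{lemma}\label{lem:almostdisjoint}
Let $\xi,\eta$ be types, admissible or not, and let $q,q'\in F$. If $qR_\xi\cap q'R_\eta$ is infinite, then $\xi=\eta$ and $qR_\xi=^*q'R_\eta$.
\end{lemma}

\begin{proof}
Translating by $q'^{-1}$ we may assume $q'=1$. Take two distinct points $y,y'$ of the intersection and compute $y^{-1}y'$ in both sets. If one type is an index and the other a pair, then $y^{-1}y'$ has both one and three syllables, which is impossible.

Let $\xi=i$ and $\eta=j$ be indices, with $y=qh_i^n=h_j^m$ and $y'=qh_i^{n'}=h_j^{m'}$. Then $h_i^{n'-n}=h_j^{m'-m}\ne1$, so $i=j$, and $q=h_i^{r}$ with $r=m-n$. The set $qR_i=\{h_i^{k}:k\geq r+1\}$ differs from $R_i$ by finitely many elements.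

Let $\xi=(i,j)$ and $\eta=(k,l)$ be pairs, with $y=qh_i^nh_j^n=h_k^mh_l^m$ and $y'=qh_i^{n'}h_j^{n'}=h_k^{m'}h_l^{m'}$, where $n\neq n'$ and $m\ne m'$. By \eqref{eq:three}, $h_j^{-n}h_i^{n'-n}h_j^{n'}=h_l^{-m}h_k^{m'-m}h_l^{m'}$. Comparing syllables gives $j=l$, $i=k$ and $n=m$, and then $qh_i^nh_j^n=h_i^nh_j^n$ gives $q=1$.
\end{proof}

Call $X\subseteq F$ \emph{small} if $X=^*L_1\cup\dots\cup L_r$ for some $r\ge0$ and rays $L_1,\dots,L_r$.

\begin{lemma}\label{lem:small}
For every $X\in\mathcal B$, either $X$ or $F\setminus X$ is small.
\end{lemma}

\begin{proof}
A union of two small sets is small. Let $U=^*L_1\cup\dots\cup L_r$ be small and let $L$ be a ray. By Lemma~\ref{lem:almostdisjoint}, either $L=^*L_s$ for some $s$, and then $L\subseteq^*U$, or $L\cap L_s$ is finite for every $s$, and then $L\cap U$ is finite. So if $U'=^*L'_1\cup\dots\cup L'_m$ is a second small set, then up to finite sets $U'\cap U$ is the union of those $L'_s$ with $L'_s\subseteq^*U$, and $U'\setminus U$ is the union of the other $L'_s$. Hence $U'\cap U$ and $U'\setminus U$ are small.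

Let $\mathcal C$ be the family of sets that are small or have small complement. It contains the finite sets and the rays, and it is closed under complements. Let $X,Y\in\mathcal C$. If both are small, so is $X\cup Y$. Otherwise, say, $F\setminus X$ is small, and then
\[
F\setminus(X\cup Y)=(F\setminus X)\setminus Y=(F\setminus X)\cap(F\setminus Y)
\]
is small, by the middle expression if $Y$ is small and by the last one if $F\setminus Y$ is small. So $\mathcal C$ is a Boolean algebra, and $\mathcal B\subseteq\mathcal C$.
\end{proof}

Call $X\subseteq F$ \emph{bounded} if $X\subseteq\langle h_k:k\in J\rangle$ for some finite $J\subseteq\kappa$. Finite sets, rays and the sets $\{u^m:m\geq1\}$ with $u\in F$ are bounded, since each involves only finitely many generators, and a finite union of bounded sets is bounded. So small sets are bounded. The set $F$ is not bounded, because $\kappa$ is infinite and $h_k\notin\langle h_j:j\in J\rangle$ for $k\notin J$.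

\begin{lemma}\label{lem:containsray}
If $X\in\mathcal B$ is infinite and bounded, then $L\subseteq^*X$ for some ray $L$.
\end{lemma}

\begin{proof}
If $F\setminus X$ were small, then $F$ would be a union of two bounded sets. So $X$ is small by Lemma~\ref{lem:small}, say $X=^*L_1\cup\dots\cup L_r$. As $X$ is infinite, $r\ge1$, and $L_1\subseteq^*X$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:boolean}]
The algebra $\mathcal B$ is generated by $\kappa$ sets and contains the $\kappa$ singletons, which gives (B1); (B2) holds by definition. For fixed $h\in F$ the family $\{X\subseteq F:hX\in\mathcal B\}$ is a Boolean algebra that contains the finite sets and the rays, so it contains $\mathcal B$; this is (B3).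

For (B4) let $\theta\in\operatorname{Aut}(F)$ map $\mathcal B$ into $\mathcal B$. Let $v\mapsto\bar v$ be the homomorphism from $F$ onto the free abelian group $\bigoplus_{k<\kappa}\mathbb Ze_k$ with $\bar h_k=e_k$.

\emph{Generators go to generators.} Fix $i$ and let $u=\theta(h_i)$. The set $\theta(R_i)=\{u^m:m\ge1\}$ is in $\mathcal B$, is bounded, and is infinite since $\theta$ is injective. By Lemma~\ref{lem:containsray} there is a ray $L\subseteq^*\theta(R_i)$.

Suppose $L=qR_{(j,k)}$. For all large $n$ the point $qh_j^nh_k^n$ lies in $\langle u\rangle$, so by \eqref{eq:three} the element $v_n=h_k^{-n}h_jh_k^{n+1}$ lies in $\langle u\rangle$. Fix such a large $n$ and write $v_n=u^{r}$, $v_{n+1}=u^{r'}$. Then $r\bar u=r'\bar u=e_j+e_k\ne0$. So $\bar u\neq0$ and $(r-r')\bar u=0$, which in a torsion-free group gives $r=r'$. Thus $v_n=v_{n+1}$, although their first syllables differ. This case does not occur.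

So $L=qR_j$ for some $j$. For large $n$ we have $h_j=(qh_j^n)^{-1}qh_j^{n+1}\in\langle u\rangle$, say $h_j=u^r$. The $e_j$-coordinate of $e_j=r\bar u$ shows that $r$ divides $1$, so $u=h_j^{\pm1}$. Since $qh_j^n\in\langle u\rangle=\langle h_j\rangle$, we have $q=h_j^{\,l}$ for some $l\in\mathbb Z$. Now $h_j^{\,l+n}$ is a positive power of $u$ for all large $n$, which excludes $u=h_j^{-1}$. Hence $u=h_j$.

We have shown $\theta(h_i)=h_{\pi(i)}$ for a map $\pi\colon\kappa\to\kappa$. It is injective because $\theta$ is. It is surjective because the elements $h_{\pi(i)}$ generate $\theta(F)=F$, and no proper subset of the free basis generates $F$.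

\emph{The order is preserved.} Let $i<j$. Then $\theta(R_{(i,j)})=R_{(\pi(i),\pi(j))}$ is an infinite bounded member of $\mathcal B$, so $qR_\xi\subseteq^*R_{(\pi(i),\pi(j))}$ for some $q\in F$ and some admissible type $\xi$. By Lemma~\ref{lem:almostdisjoint}, $\xi=(\pi(i),\pi(j))$, and admissibility means $\pi(i)<\pi(j)$. So $\pi$ is an order-preserving bijection of $\kappa$, hence the identity, and $\theta=1$.
\end{proof}

\section{The group $G$ and its tower}\label{sec:tower}

From now on we use only properties (B1)--(B4) of $\mathcal B$. The markers take their values in a subgroup $M$ of $T$. It should commute with $t$, so that the elements of $A$ do not disturb the markers, and its normalizer in $T$ should contain nothing beyond $M$ and $t$, so that the markers confine the values of a normalizing function. Let $M=\operatorname{Sym}\{1,2,3\}\le T$. We use three properties.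
\begin{enumerate}
\item[(M1)] $t$ centralizes $M$ and $M\cap\langle t\rangle=1$, so $M\langle t\rangle=M\times\langle t\rangle$.
\item[(M2)] $M$ is centerless.
\item[(M3)] If $s\in T$ and $sMs^{-1}\le M\langle t\rangle$, then $s\in M\langle t\rangle$.
\end{enumerate}
For (M3), the group $sMs^{-1}$ is transitive on the three-element set $s\{1,2,3\}$, so this set lies in one orbit of $M\langle t\rangle$. The orbits are $\{1,2,3\}$ and $\{4,5\}$. Hence $s$ preserves $\{1,2,3\}$ and $\{4,5\}$, which means $s\in M\langle t\rangle$.

Let $M[\mathcal B]$ be the set of functions $z\colon F\to M$ whose level sets $\{x:z(x)=d\}$, $d\in M$, all belong to $\mathcal B$. It is a subgroup of $T^F$: the level set of $z^{-1}$ at $d$ is that of $z$ at $d^{-1}$, and the level set of $zz'$ at $d$ is the finite union, over the pairs $e,e'\in M$ with $ee'=d$, of the sets $\{x:z(x)=e\}\cap\{x:z'(x)=e'\}$. For $c\in M$ and $X\in\mathcal B$ let $c_X\in M[\mathcal B]$ be the function with value $c$ on $X$ and $1$ elsewhere. For functions on $F$ write $f=^*g$ if $f(x)=g(x)$ for all but finitely many $x$. Define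
\[
D=T^{(F)}M[\mathcal B]=\{f\in T^F:f=^*z\text{ for some }z\in M[\mathcal B]\},\qquad G=DF,
\]
and, for every ordinal $\alpha$,
\[
E_\alpha=DA_\alpha,\qquad H_\alpha=E_\alpha F .
\]

\begin{lemma}\label{lem:H}
\begin{enumerate}
\item[(a)] $D$, $E_\alpha$ and $H_\alpha$ are subgroups of $W$, and $A$ normalizes $D$. We have $H_0=G$, $H_\delta=\bigcup_{\beta<\delta}H_\beta$ for limit $\delta$, $p(H_\alpha)=F$, and $H_\alpha\cap T^F=E_\alpha$.
\item[(b)] $G$ contains $S$ and $F$, and $|G|=\kappa$.
\item[(c)] Every $f\in E_\alpha$ satisfies $f(x)\in M\langle t\rangle$ for all but finitely many $x$. If $f\in E_\alpha$ takes all its values in $M$, then $f\in M[\mathcal B]$.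
\item[(d)] $H_\alpha\cap A=A_\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $D$ is a group because $T^{(F)}$ is normal in $W$. For $a\in A$ and $d\in D$ we have $ada^{-1}=^*d$ by (M1), so $ada^{-1}\in D$. Thus $A$ normalizes $D$, and $E_\alpha$ is a group. Conjugation by $h\in F$ translates level sets by $h$, so $F$ normalizes $M[\mathcal B]$ by (B3), and hence $D$; it normalizes $A_\alpha$ by Lemma~\ref{lem:series}(a). So $F$ normalizes $E_\alpha$, and $H_\alpha$ is a group. Since $A_0\le T^{(F)}\le D$, we have $E_0=D$ and $H_0=G$. The equation at limits follows from $A_\delta=\bigcup_{\beta<\delta}A_\beta$. Finally $p(eh)=h$ for $e\in E_\alpha$ and $h\in F$, and $eh\in T^F$ if and only if $h=1$.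

(b) We have $S\le T^{(F)}\le G$. An element of $M[\mathcal B]$ is determined by its six level sets, so $|M[\mathcal B]|\leq\kappa$ by (B1), and $|T^{(F)}|=|F|=\kappa$.

(c) Let $f\in E_\alpha$. Then $f=^*za$ with $z\in M[\mathcal B]$ and $a\in A_\alpha$, which gives the first claim. If $f$ is $M$-valued, then $a(x)=z(x)^{-1}f(x)\in M\cap\langle t\rangle=1$ for all but finitely many $x$, so $f=^*z$. Each level set of $f$ differs from a level set of $z$ by a finite set, and so belongs to $\mathcal B$ by (B2).

(d) If $d\in D\cap A$, then $d(x)\in M\cap\langle t\rangle=1$ for all but finitely many $x$, so $d\in A_0$. Now let $a\in H_\alpha\cap A$. By (a), $a\in E_\alpha$, say $a=da'$ with $d\in D$ and $a'\in A_\alpha$. Then $d=aa'^{-1}\in D\cap A\le A_0\le A_\alpha$, so $a\in A_\alpha$. The reverse inclusion holds by definition.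
\end{proof}

The second part of (c) is what makes the computation uniform in $\alpha$: however far the series has grown, the $M$-valued functions in $H_\alpha$ are the original markers, so they constrain the normalizer at every stage in the same way.

\begin{proposition}\label{prop:normalizer}
$N_W(H_\alpha)=H_{\alpha+1}$ for every ordinal $\alpha$.
\end{proposition}

\begin{proof}
\emph{Step 1: $N_W(H_\alpha)\cap A=A_{\alpha+1}$.} Let $a\in A$ and $h\in F$. The element $aha^{-1}h^{-1}=a\,(hah^{-1})^{-1}$ lies in $A$, and in additive notation it is $a-h\cdot a$. If $a$ normalizes $H_\alpha$, then $aha^{-1}h^{-1}\in H_\alpha\cap A=A_\alpha$ for all $h$ by Lemma~\ref{lem:H}(d), so $a\in A_{\alpha+1}$. Conversely let $a\in A_{\alpha+1}$. Then $aha^{-1}\in A_\alpha h\subseteq H_\alpha$ for all $h\in F$; moreover $a$ normalizes $D$ and centralizes $A_\alpha$. Hence $aH_\alpha a^{-1}\le H_\alpha$, and equality holds because $a=a^{-1}$.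

In particular $H_\alpha A_{\alpha+1}$ is a subgroup of $N_W(H_\alpha)$. It contains $D$, $A_{\alpha+1}$ and $F$, and is contained in $H_{\alpha+1}$, so
\begin{equation}\label{eq:step}
H_{\alpha+1}=H_\alpha A_{\alpha+1}\le N_W(H_\alpha).
\end{equation}

\emph{Step 2: $N_W(H_\alpha)\subseteq H_\alpha A$.} This is the exclusion of stray elements. Let $w=s\sigma\in N_W(H_\alpha)$ with $s\in T^F$ and $\sigma\in\operatorname{Sym}(F)$. Multiplying $w$ on the left by an element of $H_\alpha$ keeps it in $N_W(H_\alpha)$ and does not affect whether it lies in $H_\alpha A$. We do this three times, and then find that $w\in A$. Throughout, $w$ normalizes $E_\alpha=H_\alpha\cap T^F$, because $T^F$ is normal in $W$. So $wc_Xw^{-1}\in E_\alpha$ for all $c\in M$ and $X\in\mathcal B$.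

(i) \emph{Reduction to $\sigma\in\operatorname{Aut}(F)$.} Replacing $w$ by $\lambda_{\sigma(1)}^{-1}w$ we may assume $\sigma(1)=1$. The permutation $\sigma=p(w)$ normalizes $p(H_\alpha)$, the group of left translations. Conjugation by $\sigma$ is an automorphism of this group, so $\sigma\lambda_h\sigma^{-1}=\lambda_{\theta(h)}$ for some $\theta\in\operatorname{Aut}(F)$. Evaluating $\sigma\lambda_h=\lambda_{\theta(h)}\sigma$ at $1$ gives $\sigma(h)=\theta(h)$. So $w=s\theta$, and \eqref{eq:conj} gives
\begin{equation}\label{eq:marker}
(wc_Xw^{-1})(x)=s(x)\,c_{\theta(X)}(x)\,s(x)^{-1},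
\end{equation}
where $c_{\theta(X)}$ is the function with value $c$ on $\theta(X)$ and $1$ elsewhere.

(ii) \emph{Reduction to $s$ with values in $M\langle t\rangle$.} Take $X=F$ in \eqref{eq:marker}. By Lemma~\ref{lem:H}(c), for each $c\in M$ we have $s(x)\,c\,s(x)^{-1}\in M\langle t\rangle$ for all but finitely many $x$. As $M$ is finite, $s(x)Ms(x)^{-1}\le M\langle t\rangle$ outside one finite set $Y$, and by (M3) $s(x)\in M\langle t\rangle$ for $x\notin Y$. Multiply $w$ on the left by the element of $T^{(F)}\le H_\alpha$ that equals $s(x)^{-1}$ on $Y$ and $1$ elsewhere. Then all values of $s$ lie in $M\times\langle t\rangle$, and $s=za$ with $z\colon F\to M$ and $a\in A$.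

(iii) \emph{Removal of $z$.} Let $c\in M$. By \eqref{eq:marker} and (M1), $wc_Fw^{-1}$ is the function $x\mapsto z(x)\,c\,z(x)^{-1}$. It is $M$-valued and lies in $E_\alpha$, so its level sets are in $\mathcal B$ by Lemma~\ref{lem:H}(c). By (M2) an element of $M$ is determined by its action on $M$ by conjugation, so for $d\in M$
\[
\{x:z(x)=d\}=\bigcap_{c\in M}\{x:z(x)\,c\,z(x)^{-1}=dcd^{-1}\}\in\mathcal B .
\]
Thus $z\in M[\mathcal B]\le H_\alpha$, and replacing $w$ by $z^{-1}w$ we may assume $w=a\theta$.

(iv) \emph{Triviality of $\theta$.} Fix $c\in M$ with $c\neq1$ and let $X\in\mathcal B$. By \eqref{eq:marker} and (M1), $wc_Xw^{-1}=c_{\theta(X)}$. This is an $M$-valued element of $E_\alpha$, so its level set at $c$, which is $\theta(X)$, belongs to $\mathcal B$ by Lemma~\ref{lem:H}(c). By (B4), $\theta=1$, and $w=a\in A$.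

\emph{Conclusion.} Let $w\in N_W(H_\alpha)$. By Step 2, $w=ga$ with $g\in H_\alpha$ and $a\in A$. Then $a=g^{-1}w$ normalizes $H_\alpha$, so $a\in A_{\alpha+1}$ by Step 1, and $w\in H_{\alpha+1}$ by \eqref{eq:step}.
\end{proof}

Property (B4) enters only in part (iv), and it cannot be dropped. If $\mathcal B$ is replaced by the algebra of finite and cofinite sets, every $\theta\in\operatorname{Aut}(F)$ normalizes $T^{(F)}$, $M[\mathcal B]$ and $F$, and hence $H_0$; but $\theta\neq1$ is not in $H_1$, since $\theta$ fixes $1\in F$ while $p(H_1)$ consists of left translations.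

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:H}(b) and Corollary~\ref{cor:normtower}, the group $G$ has cardinality $\kappa$, is centerless, and $\tau(G)$ is the stage at which its normalizer tower in $W$ first stops growing. By Lemma~\ref{lem:H}(a) and Proposition~\ref{prop:normalizer}, this normalizer tower is $(H_\alpha)$. If $A_{\alpha+1}=A_\alpha$, then $H_{\alpha+1}=H_\alpha$ by definition; conversely, if $H_{\alpha+1}=H_\alpha$, then intersecting with $A$ gives $A_{\alpha+1}=A_\alpha$ by Lemma~\ref{lem:H}(d). So $\tau(G)$ is the length of the series $(A_\alpha)$, which is $\kappa^+$ by Proposition~\ref{prop:length}.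
\end{proof}

\begin{remark}
The tower of $G$ leaves cardinality $\kappa$ at the first step. By Lemmas~\ref{lem:integrate} and~\ref{lem:series}(b), the map $a\mapsto(h_i\cdot a-a)_{i<\kappa}$ sends $A_1$ onto the set of all families of length $\kappa$ in $A_0$, which has $\kappa^\kappa=2^\kappa$ elements. Since $A_1\le H_1\leq W$ and $|W|=2^\kappa$, every term of the tower after $G$ has cardinality $2^\kappa$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{tower}
\emph{The Automorphism Tower Problem},
\texttt{https://sites.math.rutgers.edu/\~{}sthomas/tower.pdf}.

\end{thebibliography}
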